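\title{Regular metalindel\"of scattered spaces are $D$-spaces}

\begin{abstract}
We prove in ZFC that every regular metalindel\"of scattered space is a $D$-space. More generally, a regular space is a $D$-space if it has a closure-type covering property that follows from metalindel\"ofness and if each of its nonempty closed subsets $F$ contains a point with a Lindel\"of $D$ neighborhood in $F$. The closed discrete set is built along chains of elementary submodels, by induction on their cardinality. The key fact is that every point in the closure of the trace of a submodel has a ``shadow'' inside the submodel, and is covered as soon as its shadow is.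
\end{abstract}

\section{Introduction}

A \emph{neighborhood assignment} on a topological space $X$ is a map $N$ that assigns to each point $x\in X$ an open set $N(x)$ containing $x$. For $D\subseteq X$ put $N(D)=\bigcup_{x\in D}N(x)$, and call $D$ a \emph{kernel} of $N$ if $N(D)=X$. The space $X$ is a \emph{$D$-space} (in the sense of van Douwen) if every neighborhood assignment on $X$ has a kernel that is \emph{closed discrete}, that is, closed in $X$ and discrete as a subspace.

In a $T_1$ space, $D$ is closed discrete if and only if every point $y$ has a neighborhood containing only finitely many points of $D$: removing those points other than $y$ leaves a neighborhood that meets $D$ in at most $y$. Hence finite sets, subsets of closed discrete sets and finite unions of closed discrete sets are closed discrete. A set that is closed discrete in a closed subspace of $X$ is closed discrete in $X$. We use these facts without comment.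

The definition is modeled on compactness. A compact $T_1$ space is a $D$-space, because a finite subcover of $\{N(x):x\in X\}$ gives a finite kernel. Conversely, an open cover yields a neighborhood assignment (send $x$ to a member containing it), and a kernel yields a subcover; so a $D$-space in which all closed discrete sets are finite is compact. The $D$ property thus replaces a restriction on the size of the kernel by a restriction on its position.

A space is \emph{scattered} if every nonempty subspace has an isolated point. Such a space is peeled off by the Cantor--Bendixson derivatives: $X^{(0)}=X$, $X^{(\alpha+1)}$ is the set of non-isolated points of the subspace $X^{(\alpha)}$, and $X^{(\lambda)}=\bigcap_{\alpha<\lambda}X^{(\alpha)}$ for limit $\lambda$. These sets are closed, since the isolated points of a space form an open subset. In a scattered space they decrease strictly until they reach $\emptyset$, and the least $\alpha$ with $X^{(\alpha)}=\emptyset$ is the \emph{height} of $X$. Two examples mark out the territory.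

\begin{example}\label{ex:finite}
Every scattered $T_1$ space of finite height is a $D$-space. We show by induction on $n$ that $X^{(n)}=\emptyset$ implies the $D$ property; $n=0$ is the empty space. Let $n>0$ and let $N$ be given. The top level $T=X^{(n-1)}$ is closed, and discrete because $X^{(n)}=\emptyset$. The set $F=X\setminus N(T)$ is closed and misses $T$. Derivatives are monotone under inclusion, so $F^{(n-1)}\subseteq F\cap T=\emptyset$, and by induction there is a closed discrete $D'\subseteq F$ with $F\subseteq N(D')$. Then $T\cup D'$ is a closed discrete kernel.
\end{example}

\begin{example}\label{ex:omega1}
The space $\omega_1$ of countable ordinals with the order topology is regular and scattered (the least element of a subspace is isolated in it), but it is not a $D$-space. It is countably compact: the first $\omega$ elements of an infinite subset accumulate at their supremum, which is a countable ordinal. So closed discrete sets are finite, while the assignment $N(\alpha)=[0,\alpha]$ has no finite kernel.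
\end{example}

At infinite height there is in general no top level to start from, and some covering property has to take its place. A \emph{refinement} of a cover $\mathcal O$ is a cover each of whose members is contained in a member of $\mathcal O$. A family is \emph{point-finite} (\emph{point-countable}) if every point lies in only finitely (countably) many of its members. A space is \emph{metacompact} (\emph{metalindel\"of}) if every open cover has a point-finite (point-countable) open refinement, and \emph{submetacompact} if every open cover has a sequence $(\mathcal V_n)_{n<\omega}$ of open refinements such that each point lies in only finitely many members of $\mathcal V_n$ for some $n$. Both metalindel\"ofness and submetacompactness weaken metacompactness. It is known that a submetacompact space in which every nonempty closed subset $F$ contains a point having a neighborhood in $F$ that is a $D$-space is itself a $D$-space; in particular, every submetacompact scattered space is a $D$-space. The following question, posed in \cite{Funciones}, asks for the counterpart for the other weakening.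

\begin{quote}
\emph{Is every regular metalindel\"of scattered space a $D$-space?}
\end{quote}

There are reasons to guess either way. Countable $T_1$ spaces are $D$-spaces (Lemma~\ref{lem:greedy}), and a point-countable cover associates with a countable set of points only countably many open sets, so one may hope to treat $X$ one countable piece at a time. On the other hand, countable pieces need not be closed, an infinite union of closed discrete sets may accumulate, and the space $\omega_1$ misses the hypothesis only narrowly (Remark~\ref{rem:sharp}). The answer is yes.

\begin{theorem}\label{thm:A}
Every regular metalindel\"of scattered space is a $D$-space.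
\end{theorem}

Here \emph{regular} means that every open set containing a point $x$ contains the closure of an open set containing $x$. No further separation axiom is needed in Theorem~\ref{thm:A}. A scattered space is $T_0$, since one point of a two-point subspace is isolated in it; and a regular $T_0$ space is Hausdorff, since for $x\in U\not\ni y$ with $U$ open and $x\in V\subseteq\overline V\subseteq U$ with $V$ open, the sets $V$ and $X\setminus\overline V$ separate $x$ from $y$. In the next two statements, regular includes $T_1$.

The proof uses less than the hypotheses give. Consider two conditions on a space $X$.
\begin{itemize}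
\item[(W)] For every open cover $\mathcal O$ of $X$ there is a map $\Phi$ assigning to each finite $H\subseteq X$ a countable family $\Phi(H)\subseteq\mathcal O$ such that, for every $A\subseteq X$ and every $x\in\overline A$, there are a finite $H\subseteq A$ and $O\in\Phi(H)$ with $x\in O$.
\item[(S)] Every nonempty closed $F\subseteq X$ contains a point having a neighborhood in $F$ that is a Lindel\"of $D$-space.
\end{itemize}
Metalindel\"of spaces satisfy (W) by Lemma~\ref{lem:W}. Scattered spaces satisfy (S), because an isolated point of $F$ is a one-point neighborhood of itself in $F$.

\begin{theorem}\label{thm:B}
Every regular space satisfying \textup{(W)} and \textup{(S)} is a $D$-space.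
\end{theorem}

A space is \emph{C-scattered} if every nonempty closed subset $F$ contains a point with a compact neighborhood in $F$. A space is \emph{Menger} if for every sequence $(\mathcal O_n)_{n<\omega}$ of open covers there are finite $\mathcal U_n\subseteq\mathcal O_n$ such that $\bigcup_n\mathcal U_n$ is a cover.

\begin{corollary}\label{cor:C}
A regular metalindel\"of space is a $D$-space if every nonempty closed subset $F$ contains a point with a Lindel\"of $D$ neighborhood in $F$. In particular, regular metalindel\"of C-scattered spaces and locally compact Hausdorff metalindel\"of spaces are $D$-spaces. The first statement also holds with ``Menger'' in place of ``Lindel\"of $D$''.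
\end{corollary}

All proofs are in ZFC. Theorem~\ref{thm:A} is a special case of Theorem~\ref{thm:B}, but its proof is shorter and shows the method, so we give it first (Section~\ref{sec:A}) and then explain what changes (Section~\ref{sec:B}). The tools common to both proofs are developed in Sections~\ref{sec:greedy}--\ref{sec:shadows}. Closures are always taken in $X$, and countable includes finite.

\section{Greedy selection and limit stages}\label{sec:greedy}

The naive way to build a kernel is to choose points one after another, each outside the neighborhoods assigned to the points chosen before, until everything is covered. The only question is whether the chosen points accumulate. The next lemma says what has to be checked. It allows whole closed discrete blocks to be chosen at each step.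

\begin{lemma}\label{lem:glue}
Let $N$ be a neighborhood assignment on a $T_1$ space $X$, let $\gamma$ be an ordinal, and let $(D_\beta)_{\beta<\gamma}$ be closed discrete subsets of $X$. Put $D_{<\delta}=\bigcup_{\beta<\delta}D_\beta$ for $\delta\le\gamma$. Assume that
\begin{itemize}
\item[(a)] $D_\eta\cap N(D_{<\eta})=\emptyset$ for every $\eta<\gamma$;
\item[(b)] $\overline{D_{<\delta}}\subseteq N(D_{<\delta})$ for every limit ordinal $\delta\le\gamma$.
\end{itemize}
Then $D_{<\gamma}$ is closed discrete.
\end{lemma}

\begin{proof}
We show by induction on $\delta\le\gamma$ that $D_{<\delta}$ is closed discrete. For $\delta=0$ the set is empty, and $D_{<\beta+1}=D_{<\beta}\cup D_\beta$ is a union of two closed discrete sets. Let $\delta$ be a limit and $y\in X$. If $y\notin\overline{D_{<\delta}}$, then $y$ has a neighborhood missing $D_{<\delta}$. Otherwise (b) gives $\beta<\delta$ and $d\in D_\beta$ with $y\in N(d)$. For $\beta<\eta<\delta$ we have $N(d)\subseteq N(D_{<\eta})$, so $N(d)$ misses $D_\eta$ by (a). Thus $N(d)\cap D_{<\delta}\subseteq D_{<\beta+1}$. By induction $y$ has a neighborhood $W$ containing only finitely many points of $D_{<\beta+1}$, and $W\cap N(d)$ contains only finitely many points of $D_{<\delta}$.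
\end{proof}

Condition (b) loses nothing: it holds whenever $D_{<\delta}$ is closed.

\begin{lemma}\label{lem:greedy}
Let $N$ be a neighborhood assignment on a $T_1$ space $X$ and let $Z\subseteq X$ be countable. There is $D\subseteq Z$ with $Z\subseteq N(D)$ such that $D$ is closed discrete provided that $\overline D\subseteq N(D)$. In particular, countable $T_1$ spaces are $D$-spaces.
\end{lemma}

\begin{proof}
If $Z=\emptyset$ take $D=\emptyset$. Otherwise write $Z=\{z_i:i<\omega\}$, with repetitions if necessary. Let $d_n$ be the $z_i$ of least index that is not in $N(\{d_j:j<n\})$, stop if there is none, and let $D$ be the set of all $d_n$. The $d_n$ are distinct, since $d_j\in N(d_j)$. If some $z_i$ were not in $N(D)$, the selection would never stop and every $d_n$ would be among $z_0,\dots,z_i$, which is impossible. So $Z\subseteq N(D)$. If $D$ is finite it is closed discrete; otherwise apply Lemma~\ref{lem:glue} with $\gamma=\omega$ and $D_n=\{d_n\}$. For the last statement take $Z=X$.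
\end{proof}

To treat an uncountable space, exhaust it by an increasing chain of subsets $Z_\alpha$, and at stage $\alpha$ choose a closed discrete $D_\alpha\subseteq Z_\alpha$ that covers the part of $Z_\alpha$ not yet covered. Then (a) holds by construction. At a limit stage $\delta$ we know that $Z=\bigcup_{\alpha<\delta}Z_\alpha$ is covered by the sets $N(d)$ for certain $d\in Z$, and (b) would follow if the same sets covered $\overline Z$. So we want pieces $Z$ that \emph{absorb their closure}: whenever $D\subseteq Z\subseteq N(D)$, also $\overline Z\subseteq N(D)$. Closed sets do this trivially, but the property is needed for unions of chains, and this is where $\omega_1$ fails. With $N(\alpha)=[0,\alpha]$, the pieces $[0,\delta_n]$ are closed, but for $\delta_0<\delta_1<\cdots$ with supremum $\delta$ their union is $Z=[0,\delta)$, and $\delta\in\overline Z\setminus N(Z)$.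

We therefore need a family of absorbing pieces that is closed under unions of chains and rich enough to exhaust $X$. Traces $X\cap M$ of elementary submodels have the last two properties automatically. The work is to show that they absorb their closure.

\section{Elementary submodels}\label{sec:models}

For a regular uncountable cardinal $\theta$, let $H(\theta)$ be the collection of all sets whose transitive closure has cardinality less than $\theta$. It is a transitive set, and every subset of an element of $H(\theta)$ is an element of $H(\theta)$. Given a space $(X,\tau)$, we always take $\theta$ so large that $\mathcal P(\mathcal P(X))\in H(\theta)$. Then $H(\theta)$ contains all points of $X$, all subsets of $X$, all families of subsets of $X$, all maps between sets of such objects, and all $\omega$-sequences of them. The statements we need quantify only over objects of these kinds, so they hold in the structure $(H(\theta),\in)$ exactly when they are true.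

A set $M\subseteq H(\theta)$ is an \emph{elementary submodel}, written $M\prec H(\theta)$, if every first-order formula with parameters from $M$ holds in $(M,\in)$ exactly when it holds in $(H(\theta),\in)$. We use the following standard facts.
\begin{itemize}
\item[(E1)] (L\"owenheim--Skolem.) Every countable subset of $H(\theta)$ is contained in a countable $M\prec H(\theta)$.
\item[(E2)] The union of a nonempty chain of elementary submodels is an elementary submodel.
\item[(E3)] If $M\prec H(\theta)$ and some $b\in H(\theta)$ has a property expressed by a formula with parameters from $M$, then some $b\in M$ has that property. In particular, $M$ contains every object of $H(\theta)$ that is uniquely defined from elements of $M$.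
\item[(E4)] If $M\prec H(\theta)$, then finite subsets of $M$ are elements of $M$, and countable elements of $M$ are subsets of $M$.
\end{itemize}
For the second half of (E4), let $C\in M$ be countable and nonempty; by (E3) there is a surjection $f\colon\omega\to C$ in $M$, each $n<\omega$ is in $M$, and so $f(n)\in M$. As instances of (E3): if $X,\tau,N\in M$, then $M$ contains $N(d)$ for $d\in X\cap M$, $N(E)$ for $E\in M$ with $E\subseteq X$, and the closures, complements, unions and intersections of finitely many subsets of $X$ that belong to $M$.

An uncountable element of $M$ need not be a subset of $M$. Thus an open set $U\in M$ may contain many points that are not in $M$, and this is what we shall exploit. The mechanism is already visible in the comparison of $\omega_1+1$ with $\omega_1$.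

\begin{example}\label{ex:shadow}
Let $X=\omega_1+1$ with the order topology $\tau$, let $N$ be a neighborhood assignment, and let $M\prec H(\theta)$ be countable with $X,\tau,N\in M$. The point $\omega_1=\max X$ is in $M$. Each $\alpha\in M\cap\omega_1$ is countable, so $\alpha\subseteq M$ by (E4), and $\alpha+1\in M$. Hence $\delta=M\cap\omega_1$ is a countable limit ordinal, and
\[
X\cap M=[0,\delta)\cup\{\omega_1\},\qquad \overline{X\cap M}=[0,\delta]\cup\{\omega_1\}.
\]
The closure adds one point, $\delta$. We claim that \emph{every open $U\in M$ that contains $\omega_1$ contains $\delta$}. Indeed, $(\alpha,\omega_1]\subseteq U$ for some $\alpha<\omega_1$; by (E3) such an $\alpha$ exists in $M$, and then $\alpha<\delta$. Now let $D\subseteq X\cap M\subseteq N(D)$. Then $\omega_1\in N(d)$ for some $d\in D$, and $N(d)\in M$, so $\delta\in N(d)$. Thus $X\cap M$ absorbs its closure: the point $\delta$, which $M$ does not see, is covered because the point $\omega_1$, which $M$ does see, is covered by a set in $M$.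

In the space $\omega_1$ the trace of such a model is $[0,\delta)$, and no $z<\delta$ can play this role, because $[0,z]\in M$ is an open set that contains $z$ and not $\delta$.
\end{example}

We think of $\omega_1$ as the \emph{shadow} of $\delta$ in $M$. The next section shows that shadows always exist under our hypotheses.

\section{Reflecting covers and finding shadows}\label{sec:shadows}

Let $x\in\overline{X\cap M}$. A first approximation to a shadow is to catch $x$, for each open cover in $M$, by a member of the cover that itself belongs to $M$. With a point-countable cover $\mathcal V\in M$ this is immediate: a member $V\ni x$ contains a point $z\in M$, only countably many members contain $z$, and all of them are in $M$ by (E4). Condition (W) isolates what this argument uses.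

\begin{lemma}\label{lem:W}
Every metalindel\"of space satisfies \textup{(W)}.
\end{lemma}

\begin{proof}
Let $\mathcal V$ be a point-countable open refinement of $\mathcal O$, and for $V\in\mathcal V$ choose $O_V\in\mathcal O$ with $V\subseteq O_V$. Put $\Phi(H)=\{O_V:V\in\mathcal V,\ V\cap H\neq\emptyset\}$, a countable family for finite $H$. If $x\in\overline A$ and $x\in V\in\mathcal V$, then $V$ contains some $a\in A$, and $x\in O_V\in\Phi(\{a\})$.
\end{proof}

\begin{lemma}\label{lem:reflect}
Let $(X,\tau)$ satisfy \textup{(W)} and let $M\prec H(\theta)$ with $X,\tau\in M$. Let $K\in M$ be closed in $X$ and let $\mathcal O\in M$ be a family of open sets covering $K$. Then $K\cap\overline{X\cap M}\subseteq\bigcup(\mathcal O\cap M)$.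
\end{lemma}

\begin{proof}
The open cover $\mathcal O\cup\{X\setminus K\}$ of $X$ is in $M$, so by (E3) there is in $M$ a map $\Phi$ as in (W) for this cover. Its property holds for all $A\subseteq X$, not only for those in $M$, and we apply it to $A=X\cap M$. Let $x\in K\cap\overline{X\cap M}$. There are a finite $H\subseteq X\cap M$ and $O\in\Phi(H)$ with $x\in O$. By (E4), $H\in M$; so the countable set $\Phi(H)$ is in $M$, and $O\in M$ by (E4) again. Since $x\in K$, we have $O\neq X\setminus K$. Hence $O\in\mathcal O\cap M$.
\end{proof}

This lemma is the only place where the covering hypothesis is used. It fails for $\omega_1$: with $\mathcal O=\{[0,\alpha]:\alpha<\omega_1\}$ and $\delta$ as in Example~\ref{ex:shadow}, the members of $\mathcal O\cap M$ are the sets $[0,\alpha]$ with $\alpha<\delta$, and none contains $\delta$.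

Lemma~\ref{lem:reflect} handles one cover at a time, and the member that catches $x$ depends on the cover. A shadow must work for all open sets of $M$ at once. Scatteredness supplies a well-founded quantity to minimize. The following definition records the data in a form that serves both theorems.

\begin{definition}\label{def:layering}
A \emph{layering} of $X$ is a triple $(\rho,B,L)$ of maps on $X$ such that $\rho(x)$ is an ordinal, called the \emph{rank} of $x$, $B(x)$ is an open set containing $x$, $L(x)\subseteq X$, and
\[
\rho(w)<\rho(x)\quad\text{for every } w\in\overline{B(x)}\setminus L(x).
\]
\end{definition}

Every space has a layering with $L(x)=X$; the notion is useful when the sets $L(x)$ are small.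

\begin{lemma}\label{lem:layerA}
A regular scattered space has a layering with $L(x)=\{x\}$ for all $x$.
\end{lemma}

\begin{proof}
For $x\in X$ the least ordinal $\beta$ with $x\notin X^{(\beta)}$ exists, is not $0$, and is not a limit because intersections are taken at limits. So there is a unique $\alpha=\rho(x)$ with $x\in X^{(\alpha)}\setminus X^{(\alpha+1)}$, and $X\setminus X^{(\alpha)}$ is the set of points of rank less than $\alpha$. Since $x$ is isolated in $X^{(\alpha)}$, there is an open $G$ with $G\cap X^{(\alpha)}=\{x\}$. By regularity choose an open $B(x)\ni x$ with $\overline{B(x)}\subseteq G$.
\end{proof}

From now on, when a neighborhood assignment $N$ and a layering $(\rho,B,L)$ of $(X,\tau)$ are fixed, we take $\theta$ so large that also $\rho\in H(\theta)$, and we call $M$ \emph{suitable} if $M\prec H(\theta)$ and $X,\tau,N,\rho,B,L\in M$. By (E1) every countable subset of $H(\theta)$ lies in a countable suitable model, and by (E2) the union of a nonempty chain of suitable models is suitable.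

\begin{lemma}[Shadows]\label{lem:shadow}
Let $X$ satisfy \textup{(W)}, let $M$ be suitable and let $x\in\overline{X\cap M}$. There is $z\in X\cap M$ such that $x\in U$ for every open $U\in M$ with $L(z)\subseteq U$.
\end{lemma}

\begin{proof}
First, if $K\in M$ is closed and $x\in K$, then $x\in B(w)$ for some $w\in K\cap M$. Indeed, the family $\{B(w):w\in K\}$ is in $M$ and covers $K$, so by Lemma~\ref{lem:reflect} it has a member $O\in M$ containing $x$, and by (E3) there is $w\in K\cap M$ with $O=B(w)$.

Taking $K=X$, we see that there are points $z\in X\cap M$ with $x\in B(z)$. Choose such a $z$ of least rank. Suppose that $U\in M$ is open, $L(z)\subseteq U$ and $x\notin U$. The set $K=\overline{B(z)}\setminus U$ is closed, belongs to $M$ and contains $x$, and all its points have rank less than $\rho(z)$ because $K\subseteq\overline{B(z)}\setminus L(z)$. By the first paragraph there is $w\in K\cap M$ with $x\in B(w)$, and $\rho(w)<\rho(z)$ contradicts the choice of $z$.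
\end{proof}

The proof needs $K$ to be closed, which is why the rank condition is imposed on $\overline{B(z)}$ and not only on $B(z)$, and why regularity enters Lemma~\ref{lem:layerA}. When $L(z)=\{z\}$ the lemma produces a shadow in the sense of Example~\ref{ex:shadow}: every open $U\in M$ containing $z$ contains $x$. In a Hausdorff space such a point $z$ is unique, since by (E3) two points of $X\cap M$ are separated by disjoint open sets in $M$.

\section{Scattered spaces}\label{sec:A}

In this section $X$ is a regular metalindel\"of scattered space, $N$ is a neighborhood assignment on $X$, and the layering is that of Lemma~\ref{lem:layerA}. The space $X$ is Hausdorff and satisfies (W). After the first step of a construction we no longer work in $X$ but in the closed set of points not yet covered, so absorption is needed relative to a closed set $F$.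

\begin{lemma}\label{lem:absorbA}
Let $M$ be suitable, let $F\in M$ be closed, and let $D\subseteq X\cap M$ satisfy $F\cap M\subseteq N(D)$. Then $\overline{F\cap M}\subseteq N(D)$.
\end{lemma}

\begin{proof}
Let $x\in\overline{F\cap M}$; then $x\in F$ and $x\in\overline{X\cap M}$. Take $z\in X\cap M$ from Lemma~\ref{lem:shadow}. If $z\notin F$, then $X\setminus F\in M$ is an open set containing $z$ but not $x$, which is impossible. So $z\in F\cap M$, and $z\in N(d)$ for some $d\in D$. As $d\in M$ we have $N(d)\in M$, and therefore $x\in N(d)$.
\end{proof}

It remains to organize the recursion. A chain of countable models has a union of size at most $\aleph_1$, so for larger spaces the $\alpha$th model must be allowed cardinality $|\alpha|+\omega$, and its block $D_\alpha$ can no longer be chosen greedily. It is supplied instead by induction on the cardinality. The statement to be proved carries two parameters: the closed set $F$ still to be covered, and a set $A$ that the model has to contain, which makes the models increase and exhaust $X$.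

\begin{proposition}\label{prop:A}
Let $\kappa$ be an infinite cardinal. For every closed $F\subseteq X$ and every $A\subseteq H(\theta)$ with $|A|\le\kappa$ there are a suitable $M$ with $|M|\le\kappa$ and $A\cup\{F\}\subseteq M$, and a set $D\subseteq F\cap M$, closed discrete in $X$, with $F\cap M\subseteq N(D)$.
\end{proposition}

\begin{proof}
We use induction on $\kappa$.

\emph{The case $\kappa=\omega$.} Let $M\supseteq A\cup\{F\}$ be countable and suitable, and let $D$ be given by Lemma~\ref{lem:greedy} for $Z=F\cap M$. Then $D\subseteq F\cap M\subseteq N(D)$. By Lemma~\ref{lem:absorbA}, $\overline D\subseteq\overline{F\cap M}\subseteq N(D)$, so $D$ is closed discrete.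

\emph{The case $\kappa>\omega$.} Write $A\cup\{F\}=\{a_\alpha:\alpha<\kappa\}$, with repetitions allowed and $a_0=F$, and put $\kappa_\alpha=|\alpha|+\omega<\kappa$. By recursion on $\alpha<\kappa$ we choose suitable models $M_\alpha$ with $|M_\alpha|\le\kappa_\alpha$ and closed discrete sets $D_\alpha$. Given these for $\beta<\alpha$, put
\[
M_{<\alpha}=\bigcup_{\beta<\alpha}M_\beta,\qquad D_{<\alpha}=\bigcup_{\beta<\alpha}D_\beta,\qquad F_\alpha=F\setminus N(D_{<\alpha}).
\]
The set $F_\alpha$ is closed, and $M_{<\alpha}$ is a union of at most $\kappa_\alpha$ sets of size at most $\kappa_\alpha$, so $|M_{<\alpha}|\le\kappa_\alpha$. The induction hypothesis for the cardinal $\kappa_\alpha$, the closed set $F_\alpha$ and the set $M_{<\alpha}\cup\{a_\alpha\}$ gives a suitable $M_\alpha$ and a closed discrete $D_\alpha$ with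
\[
|M_\alpha|\le\kappa_\alpha,\qquad M_{<\alpha}\cup\{a_\alpha,F_\alpha\}\subseteq M_\alpha,\qquad D_\alpha\subseteq F_\alpha\cap M_\alpha\subseteq N(D_\alpha).
\]
Let $0<\delta\le\kappa$. The model $M_{<\delta}$ is the union of a nonempty chain, hence suitable; it contains $F=a_0$, and $D_{<\delta}\subseteq F\cap M_{<\delta}$. Moreover
\begin{equation}\label{eq:coverA}
F\cap M_{<\delta}\subseteq N(D_{<\delta}),
\end{equation}
for if $z\in F\cap M_\alpha$ with $\alpha<\delta$, then either $z\in N(D_{<\alpha})$ or $z\in F_\alpha\cap M_\alpha\subseteq N(D_\alpha)$. Lemma~\ref{lem:absorbA} applied to $M_{<\delta}$ gives
\[
\overline{D_{<\delta}}\subseteq\overline{F\cap M_{<\delta}}\subseteq N(D_{<\delta}).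
\]
This is condition (b) of Lemma~\ref{lem:glue}, and (a) holds because $D_\eta\subseteq F_\eta$. So $D=D_{<\kappa}$ is closed discrete. The suitable model $M=M_{<\kappa}$ has size at most $\kappa$ and contains $A\cup\{F\}$, and $D\subseteq F\cap M\subseteq N(D)$ by \eqref{eq:coverA} with $\delta=\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Since $H(\theta)$ is transitive, $X\subseteq H(\theta)$. Apply Proposition~\ref{prop:A} with $F=A=X$ and $\kappa=|X|+\omega$. Then $X\subseteq M$, so $D$ is closed discrete and $N(D)\supseteq X\cap M=X$.
\end{proof}

\section{Lindel\"of $D$ neighborhoods}\label{sec:B}

In this section $X$ is a regular $T_1$ space satisfying (W) and (S), and $N$ is a neighborhood assignment on $X$. The role of single points passes to the following sets: an \emph{LD-set} is a closed subset of $X$ that is a Lindel\"of $D$-space. Singletons and $\emptyset$ are LD-sets.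

\begin{lemma}\label{lem:closed}
A closed subspace of a Lindel\"of $D$-space is a Lindel\"of $D$-space. In particular, closed subsets of LD-sets are LD-sets.
\end{lemma}

\begin{proof}
Let $C$ be closed in the Lindel\"of $D$-space $Y$. A cover of $C$ by open subsets of $Y$ becomes a cover of $Y$ when $Y\setminus C$ is added, so $C$ is Lindel\"of. Let $P$ be a neighborhood assignment on $C$. For $y\in C$ choose $P'(y)$ open in $Y$ with $P'(y)\cap C=P(y)$, and put $P'(y)=Y\setminus C$ for $y\notin C$. Let $D$ be a closed discrete kernel of $P'$. The points of $D\setminus C$ cover nothing of $C$, so $D\cap C$ is a closed discrete kernel of $P$.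
\end{proof}

The Cantor--Bendixson derivative removes from a closed set the points near which it looks like a singleton. We now remove the points near which it looks like an LD-set.

\begin{lemma}\label{lem:layerB}
The space $X$ has a layering in which every $L(x)$ is an LD-set.
\end{lemma}

\begin{proof}
For closed $F\subseteq X$ call an open set $U$ \emph{good for $F$} if $F\cap\overline U$ is an LD-set, and let $F^*$ be $F$ minus the union of all sets good for $F$. Then $F^*$ is closed. If $F\ne\emptyset$, then $F^*\neq F$. Indeed, by (S) some $x\in F$ has a neighborhood $W$ in $F$ that is a Lindel\"of $D$-space. Take $G$ open in $X$ with $x\in G\cap F\subseteq W$, and by regularity an open $U\ni x$ with $\overline U\subseteq G$. The set $F\cap\overline U$ is closed in $X$ and contained in $W$, so it is an LD-set by Lemma~\ref{lem:closed}. Thus $U$ is good for $F$ and $x\notin F^*$.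

Put $X^0=X$, $X^{\alpha+1}=(X^\alpha)^*$, and take intersections at limits. These closed sets decrease strictly until they reach $\emptyset$, so, as in Lemma~\ref{lem:layerA}, each $x$ has a rank $\rho(x)=\alpha$ with $x\in X^\alpha\setminus X^{\alpha+1}$, and $X\setminus X^\alpha$ is the set of points of rank less than $\alpha$. For $x$ of rank $\alpha$ let $B(x)\ni x$ be an open set good for $X^\alpha$, and put $L(x)=X^\alpha\cap\overline{B(x)}$. This is an LD-set, and $\overline{B(x)}\setminus L(x)\subseteq X\setminus X^\alpha$.
\end{proof}

Fix such a layering. The shadow of a point $x\in\overline{X\cap M}$ is now a set $L(z)\in M$, and Lemma~\ref{lem:shadow} catches $x$ only by an open set \emph{in $M$} that contains the whole of $L(z)$. Covering the points of $F\cap M$ is therefore not enough: $L(z)$ may be uncountable, with most of its points outside $M$. Each LD-set of $M$ inside $F$ has to be placed in one open set that belongs to $M$.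

\begin{lemma}\label{lem:absorbB}
Let $M$ be suitable, let $F\in M$ be closed, and let $\mathcal U\subseteq M$ be a family of open sets such that every LD-set $C\in M$ with $C\subseteq F$ is contained in some member of $\mathcal U$. Then $F\cap\overline{X\cap M}\subseteq\bigcup\mathcal U$.
\end{lemma}

\begin{proof}
Let $x\in F\cap\overline{X\cap M}$ and take $z$ from Lemma~\ref{lem:shadow}. The set $F\cap L(z)$ is an LD-set in $M$, so $F\cap L(z)\subseteq U$ for some $U\in\mathcal U$. Then $U\cup(X\setminus F)$ is an open set in $M$ that contains $L(z)$, so it contains $x$. Since $x\in F$, we get $x\in U$.
\end{proof}

The open sets available to us are the sets $N(E)$ with $E\subseteq D$, and $N(E)\in M$ when $E\in M$. This dictates the inductive statement. For a suitable $M$, a closed $F\in M$ and $D\subseteq F\cap M$, say that $(F,M,D)$ has property $(*)$ if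
\begin{itemize}
\item[$(*)$] every LD-set $C\in M$ with $C\subseteq F$ satisfies $C\subseteq N(E)$ for some countable $E\subseteq D$ with $E\in M$.
\end{itemize}
In that case Lemma~\ref{lem:absorbB} applies to $\mathcal U=\{N(E):E\in M,\ E\subseteq D\text{ countable}\}$, and since $\overline D\subseteq F\cap\overline{X\cap M}$ we obtain
\begin{equation}\label{eq:absorbB}
(*)\text{ for }(F,M,D)\quad\text{implies}\quad\overline D\subseteq N(D).
\end{equation}

\begin{proposition}\label{prop:B}
Let $\kappa$ be an infinite cardinal. For every closed $F\subseteq X$ and every $A\subseteq H(\theta)$ with $|A|\le\kappa$ there are a suitable $M$ with $|M|\le\kappa$ and $A\cup\{F\}\subseteq M$, and a set $D\subseteq F\cap M$, closed discrete in $X$, such that $(F,M,D)$ has property $(*)$.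
\end{proposition}

\begin{proof}
We use induction on $\kappa$.

\emph{The case $\kappa=\omega$.} The greedy selection now runs through LD-sets instead of points. Let $M\supseteq A\cup\{F\}$ be countable and suitable, and list the LD-sets $C\in M$ with $C\subseteq F$ as $C_0,C_1,\dots$, with repetitions if necessary; the list is not empty, as $\emptyset\in M$. We choose countable closed discrete sets $E_n\in M$ recursively. Given $E_0,\dots,E_{n-1}$, the set
\[
C_n'=C_n\setminus N(E_0\cup\dots\cup E_{n-1})
\]
is in $M$ and is an LD-set. Since $C_n'$ is a $D$-space, the assignment $y\mapsto N(y)\cap C_n'$ has a kernel that is closed discrete in $C_n'$, hence in $X$. So there is $E_n\subseteq C_n'$, closed discrete in $X$, with $C_n'\subseteq N(E_n)$, and by (E3) we may take $E_n\in M$. As a closed subspace of $C_n'$ the discrete space $E_n$ is Lindel\"of, hence countable, and $E_n\subseteq M$ by (E4).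

Let $D=\bigcup_nE_n\subseteq F\cap M$. For $C=C_n$ the set $E=E_0\cup\dots\cup E_n\in M$ witnesses $(*)$. In Lemma~\ref{lem:glue} with $\gamma=\omega$ and blocks $E_n$, condition (a) holds because $E_n\subseteq C_n'$, and (b) holds by \eqref{eq:absorbB}. So $D$ is closed discrete.

\emph{The case $\kappa>\omega$.} Let $a_\alpha$, $\kappa_\alpha$, $M_{<\alpha}$, $D_{<\alpha}$ and $F_\alpha=F\setminus N(D_{<\alpha})$ be defined as in the proof of Proposition~\ref{prop:A}. There is one change in the recursion: the set $D_{<\alpha}$, an element of $H(\theta)$, is put into the next model. Thus the induction hypothesis for $\kappa_\alpha$, $F_\alpha$ and $M_{<\alpha}\cup\{a_\alpha,D_{<\alpha}\}$ gives a suitable $M_\alpha$ and a closed discrete $D_\alpha\subseteq F_\alpha\cap M_\alpha$ such that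
\[
|M_\alpha|\le\kappa_\alpha,\qquad M_{<\alpha}\cup\{a_\alpha,F_\alpha,D_{<\alpha}\}\subseteq M_\alpha,\qquad (F_\alpha,M_\alpha,D_\alpha)\text{ has }(*).
\]
Let $0<\delta\le\kappa$. Again $M_{<\delta}$ is suitable, $F\in M_{<\delta}$ and $D_{<\delta}\subseteq F\cap M_{<\delta}$. We claim that $(F,M_{<\delta},D_{<\delta})$ has $(*)$. A point of $F$ was either covered before stage $\alpha$ or lies in $F_\alpha$, but an LD-set may be split between the two possibilities, and both parts have to be handled inside $M_\alpha$.

Let $C\subseteq F$ be an LD-set with $C\in M_\alpha$, $\alpha<\delta$. Then $C\cap F_\alpha\in M_\alpha$ is an LD-set contained in $F_\alpha$, so $C\cap F_\alpha\subseteq N(E')$ for some countable $E'\subseteq D_\alpha$ with $E'\in M_\alpha$. The set $C\setminus N(E')$ is closed in $C$, hence Lindel\"of, and it is contained in $F\setminus F_\alpha\subseteq N(D_{<\alpha})$. So there is a countable $E''\subseteq D_{<\alpha}$ with $C\setminus N(E')\subseteq N(E'')$. The parameters $C,E',D_{<\alpha},N$ of this statement are in $M_\alpha$, so by (E3) we may take $E''\in M_\alpha$. Then $E=E'\cup E''$ is a countable subset of $D_{<\delta}$, it belongs to $M_\alpha\subseteq M_{<\delta}$, and $C\subseteq N(E)$. This proves the claim.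

By the claim and \eqref{eq:absorbB}, condition (b) of Lemma~\ref{lem:glue} holds, and (a) holds because $D_\eta\subseteq F_\eta$. So $D=D_{<\kappa}$ is closed discrete. The model $M=M_{<\kappa}$ has size at most $\kappa$ and contains $A\cup\{F\}$, and $(F,M,D)$ has $(*)$ by the claim with $\delta=\kappa$.
\end{proof}

Both halves of ``Lindel\"of $D$'' were used. The $D$ property gave the closed discrete blocks $E_n$. The Lindel\"of property made $E_n$ countable, so that $E_n\subseteq M$ and the closure of $D$ is controlled by Lemma~\ref{lem:absorbB}, and it gave the countable set $E''$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]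
Apply Proposition~\ref{prop:B} with $F=A=X$ and $\kappa=|X|+\omega$. For each $x\in X\subseteq M$ the singleton $\{x\}\in M$ is an LD-set, so $x\in N(D)$ by $(*)$. Hence $D$ is a closed discrete kernel of $N$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
The first statement is Theorem~\ref{thm:B} together with Lemma~\ref{lem:W}. Compact $T_1$ spaces are Lindel\"of $D$-spaces, which gives the C-scattered case. A locally compact Hausdorff space is regular, and it is C-scattered because a compact neighborhood $K$ of a point $x$ of a closed set $F$ gives the compact neighborhood $K\cap F$ of $x$ in $F$. Finally, Menger spaces are Lindel\"of (take a constant sequence of covers) and are $D$-spaces by Aurichi \cite{Aurichi}.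
\end{proof}

\section{The hypotheses}

\begin{remark}[Point-countability is sharp]\label{rem:sharp}
In Theorem~\ref{thm:A}, ``point-countable'' cannot be relaxed to ``every point lies in at most $\aleph_1$ members''. Every open cover of $\omega_1$ has a subcover, hence an open refinement, of cardinality at most $\aleph_1$: choose one member for each point. Yet $\omega_1$ is a regular scattered space that is not a $D$-space (Example~\ref{ex:omega1}).
\end{remark}

\begin{remark}[No converse]\label{rem:psi}
A regular scattered $D$-space need not be metalindel\"of, nor even satisfy (W). Let $\mathcal A$ be an uncountable family of infinite subsets of $\omega$ with pairwise finite intersections; for instance, identify $\omega$ with the set of finite binary sequences and take the branches. The $\Psi$-space over $\mathcal A$ is $\omega\cup\mathcal A$, where the points of $\omega$ are isolated and the basic neighborhoods of $p\in\mathcal A$ are the sets $\{p\}\cup(p\setminus s)$ with $s\subseteq\omega$ finite. It is $T_1$. The basic open sets are closed, since $q\in\mathcal A$ has a basic neighborhood missing a given $n\in\omega$, and for $q\ne p$ the neighborhood $\{q\}\cup(q\setminus p)$ misses $\{p\}\cup p$; so the space is regular. It is scattered of height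 $2$, with levels $\omega$ and $\mathcal A$, and hence a $D$-space by Example~\ref{ex:finite}. A separable space with (W) is Lindel\"of: if $A$ is countable and dense, the countably many countable families $\Phi(H)$, $H\subseteq A$ finite, form a subcover. But $\omega$ is dense in the $\Psi$-space, and the cover by the sets $\{n\}$ and $\{p\}\cup p$ has no countable subcover, as $p$ lies in only one of its members. So (W) fails, and by Lemma~\ref{lem:W} the space is not metalindel\"of.
\end{remark}

\begin{remark}[Scatteredness and regularity]
Scatteredness and condition (S) are used to construct the layerings in Lemmas~\ref{lem:layerA} and~\ref{lem:layerB}. Apart from the $T_1$ property, which underlies all our handling of closed discrete sets, regularity is used only in the same two lemmas, to obtain the sets $B(x)$. We do not claim that it can be omitted.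
\end{remark}

\begin{thebibliography}{9}

\bibitem{Aurichi}
L.~F. Aurichi, \emph{D-spaces, topological games, and selection principles}, Topology Proc. 36 (2010).

\bibitem{Funciones}
\emph{Funciones cardinales y espacios de funciones continuas},
\texttt{https://\allowbreak ru.dgb.unam.mx/\allowbreak bitstream/\allowbreak 20.500.14330/\allowbreak TES01000703414/\allowbreak 3/\allowbreak 0703414.pdf}

\end{thebibliography}
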